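# Turning Lipschitz factorizations into linear ones through a separable Banach space

## 1. Factorizations through a finite dimensional space

All normed and Banach spaces are real, and "linear" means real-linear. For a map $F$ between normed spaces,
$$\operatorname{Lip}(F)=\sup_{x\ne y}\frac{\|F(x)-F(y)\|}{\|x-y\|},$$
and $\mathcal L(U,V)$ is the space of bounded linear maps with the operator norm. For a linear map, $\operatorname{Lip}(T)=\|T\|$.

Let $T:X\to Y$ be a linear map between finite dimensional normed spaces. Suppose that $T$ passes through a third space $Z$ in a nonlinear way: there are Lipschitz maps $F_1:X\to Z$ and $F_2:Z\to Y$ with $F_2\circ F_1=T$. Write $L_j=\operatorname{Lip}(F_j)$. Must $T$ then also pass through $Z$ linearly, $T=T_2T_1$, and can we keep $\|T_1\|\,\|T_2\|$ close to $L_1L_2$?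

**Rank one, by hand.** We always have $\|T\|\le L_1L_2$, because $\|Tx\|=\|F_2(F_1(x))-F_2(F_1(0))\|\le L_1L_2\|x\|$. If $T$ has rank one, write $Tx=x^*(x)\,y$, so that $\|T\|=\|x^*\|\,\|y\|$. Since $T\ne0$, also $Z\neq\{0\}$. Pick a unit vector $z_0\in Z$ and, by Hahn–Banach, a functional $\zeta\in Z^*$ of norm one with $\zeta(z_0)=1$. Then $T_1x=x^*(x)z_0$ and $T_2z=\zeta(z)y$ satisfy $T_2T_1=T$ and $\|T_1\|\,\|T_2\|=\|T\|\le L_1L_2$. In particular nothing is left to do when $X=\mathbb R$ or $Y=\mathbb R$. From rank two on, the maps $F_1,F_2$ must really be used.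

**Finite dimensional $Z$.** Differentiation is the natural tool: if $F_1$ is differentiable at $u$ and $F_2$ at $F_1(u)$, the chain rule gives $T=DF_2(F_1(u))\,DF_1(u)$, and the two factors have norms at most $L_2$ and $L_1$. When $Z$ is finite dimensional, Rademacher's theorem says that $F_1$ and $F_2$ are differentiable almost everywhere. But $F_1(X)$ can be a null set of $Z$ on which $F_2$ is nowhere differentiable: take $X=Y=\mathbb R$, $Z=\mathbb R^2$, $F_1(x)=(x,0)$, $F_2(z_1,z_2)=z_1+|z_2|$. So we smooth $F_2$ first.

**Proposition 1.** Let $X,Y,Z$ be finite dimensional and $F_2\circ F_1=T$ as above. Then there are linear $T_1:X\to Z$, $T_2:Z\to Y$ with $T_2T_1=T$, $\|T_1\|\le L_1$, $\|T_2\|\le L_2$.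

*Proof.* We may assume $X,Y,Z\ne\{0\}$ (otherwise $T=0$ and zero maps do). Identify $X$ with $\mathbb R^n$ by a basis and use Lebesgue measure.

**Step 1: smooth $F_2$ and differentiate the composition.** Let $G_k:Z\to Y$ be $C^1$ maps that are $L_2$-Lipschitz with $\sup\|G_k-F_2\|\to0$; convolutions of $F_2$ with smooth probability densities supported in shrinking balls will do. Put $g_k=G_k\circ F_1$. By Rademacher's theorem $F_1$ is differentiable at a.e. $u$, and there
$$Dg_k(u)=DG_k(F_1(u))\,DF_1(u)\quad\text{for all }k,\qquad \|Dg_k(u)\|\le L_1L_2 .$$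
Moreover $g_k\to F_2\circ F_1=T$ uniformly on $X$.

**Step 2: $Dg_k\to T$ weakly.** Let $Q\subset X$ be an open ball, and make $\mathcal L(X,Y)$ a Hilbert space by fixing an inner product. I claim that $Dg_k\to T$ (the constant function) weakly in $L^2(Q;\mathcal L(X,Y))$. The sequence is bounded there, $C^1_c(Q)$ is dense in $L^2(Q)$, and the functionals $S\mapsto y^*(Sx)$ span the dual of $\mathcal L(X,Y)$. So it suffices to test against $\psi\in C^1_c(Q)$ and $x\in X$. For $t\ne0$, a change of variables gives
$$\int\psi(v)\frac{g_k(v+tx)-g_k(v)}t\,dv=\int g_k(v)\,\frac{\psi(v-tx)-\psi(v)}{t}\,dv .$$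
Letting $t\to0$ by dominated convergence, and then $k\to\infty$ by uniform convergence,
$$\int\psi\,\partial_xg_k\,dv=-\int g_k\,\partial_x\psi\,dv\ \longrightarrow\ -\int (Tv)\,\partial_x\psi(v)\,dv=\Big(\int\psi\Big)Tx .$$

**Step 3: return to one point.** Mazur's lemma says that the weak limit of a sequence is a norm limit of finite convex combinations of its members. So there are convex coefficients $c^m_k$ (finitely many nonzero for each $m$) with $\sum_kc^m_kDg_k\to T$ in $L^2$ norm, and, along a subsequence of $m$, a.e. on $Q$. Fix one good point $u\in Q$. With $T_1=DF_1(u)$ and $B_m=\sum_kc^m_kDG_k(F_1(u))$,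
$$B_mT_1=\sum_kc_k^mDG_k(F_1(u))\,DF_1(u)\longrightarrow T,\qquad \|T_1\|\le L_1,\quad\|B_m\|\le L_2 .$$
The ball of radius $L_2$ in the finite dimensional space $\mathcal L(Z,Y)$ is compact. Any cluster point $T_2$ of $(B_m)$ satisfies $T_2T_1=T$ and $\|T_2\|\le L_2$. $\square$

The detour through weak convergence and convex combinations is needed, because $Dg_k(u)$ itself need not converge to $T$.

**Example.** Let $X=Y=\mathbb R$, $Z=\mathbb R^2$ with the Euclidean norm, $F_1(x)=(x,0)$. Let $a(t)=\max(0,\tfrac14-|t-\tfrac34|)$, which is supported on $[\tfrac12,1]$ and has integral $\tfrac1{16}$. Put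
$$h(z_1,z_2)=\sum_{j\ge0}2^{-j}a(2^jz_2)\sin(2^jz_1),\qquad F_2(z_1,z_2)=z_1+h(z_1,z_2).$$
Only the $j$-th term is nonzero inside the strip $2^{-j-1}<z_2<2^{-j}$. There its gradient $(a\cos,a'\sin)$ has norm at most $1$ where it exists, so $h$ is $1$-Lipschitz on each closed strip. On the boundary of every strip, and wherever $z_2\le0$ or $z_2\ge1$, $h=0$. If $p,q$ lie in different regions and $p',q'$ are the first and last points where the segment $[p,q]$ meets $\{h=0\}$, then $|h(p)-h(q)|\le|h(p)-h(p')|+|h(q')-h(q)|\le|p-p'|+|q'-q|\le|p-q|$. So $h$ is $1$-Lipschitz, and $F_2\circ F_1=\mathrm{id}$. Let $G_s(z)$ be the average of $F_2$ over the square $z+[-s,s]^2$. It is $C^1$ (its partial derivatives are averages of differences of $F_2$ over opposite sides, hence continuous), has the Lipschitz constant of $F_2$ at most, and tends uniformly to $F_2$ as $s\to0$. Since $\partial_1h=\sum_ja(2^jz_2)\cos(2^jz_1)$ everywhere, with at most one nonzero term,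
$$\frac{d}{dx}G_s(x,0)=1+\sum_{j\ge0}\beta_j\cos(2^jx),\qquad \beta_j=\frac{\sin(2^js)}{2^js}\cdot\frac1{2s}\int_{-s}^sa(2^j\tau)\,d\tau .$$
Here $\sum_j|\beta_j|<\infty$. For $s=2^{-i}$ we get $\beta_i=\sin(1)\cdot\frac{1}{2s}\cdot\frac{2^{-i}}{16}=\frac{\sin 1}{32}$. So the oscillating part, which is bounded uniformly in $s$, always has a Fourier coefficient equal to $\frac{\sin1}{32}$ and cannot tend to $0$ a.e. on $[0,2\pi]$. It only tends to $0$ weakly.

## 2. Separable $Z$: the statement

What changes when $Z$ is an infinite dimensional separable Banach space? For this we need one notion.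

**Definition (RNP, in the form used here).** A Banach space $Z$ has the *Radon–Nikodym property* if every Lipschitz map $\mathbb R\to Z$ is differentiable almost everywhere. This is one of the standard equivalent forms of the property.

Finite dimensional spaces, reflexive spaces and separable dual spaces have the RNP. The space $L_1[0,1]$ does not: let $\gamma(t)=\mathbf 1_{[0,t]}$ for $0\le t\le1$, extended to be constant on each side. For $0\le t<t+h\le1$,
$$\Big\|\frac{\gamma(t+h)-\gamma(t)}{h}-\frac{\gamma(t+h/2)-\gamma(t)}{h/2}\Big\|_{1}=\frac h2\Big(\frac2h-\frac1h\Big)+\frac h2\cdot\frac1h=1,$$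
so $\gamma$ is differentiable at no point of $[0,1)$, although $\|\gamma(t)-\gamma(t')\|_1=|t-t'|$.

The problem comes from "Non-Linear Factorization Of Linear Operators", http://www.math.tamu.edu/~johnson/scriptL1JMay30.08.pdf. Its background is the following known result, which we do not use.

**Theorem 2 (known result).** Let $X$ be a finite dimensional normed space, $Y$ a Banach space with the RNP, $T:X\to Y$ linear, $Z$ a separable Banach space, and $F_1:X\to Z$, $F_2:Z\to Y$ Lipschitz with $F_2\circ F_1=T$. Then for every $\lambda>1$ there are linear maps $T_1:X\to L_\infty(Z)$, $T_2:L_1(Z)\to Y$ with $T_2\circ i_{\infty,1}\circ T_1=T$ and $\|T_1\|\,\|T_2\|\le\lambda\operatorname{Lip}(F_1)\operatorname{Lip}(F_2)$. Here $L_\infty(Z)$, $L_1(Z)$ are the $Z$-valued measurable functions on $[0,1]$ under the essential sup and $L_1$ norms, and $i_{\infty,1}$ is the formal identity.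

The problem then reads: "It would of course be better to factor $T$ through $Z$ itself, but it remains open whether this can be done even when $Y$ is also finite dimensional and $\lambda$ is replaced by any numerical constant." That is: is there a numerical $C<\infty$ such that, for all finite dimensional $X,Y$, separable $Z$, linear $T$ and Lipschitz $F_1,F_2$ with $F_2\circ F_1=T$, there are linear $T_1:X\to Z$, $T_2:Z\to Y$ with $T_2T_1=T$ and $\|T_1\|\,\|T_2\|\le C\operatorname{Lip}(F_1)\operatorname{Lip}(F_2)$? The answer is yes, and every $C>1$ works.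

**Theorem 3.** Let $X,Y$ be finite dimensional normed spaces, $Z$ a separable Banach space, $T:X\to Y$ linear, and $F_1:X\to Z$, $F_2:Z\to Y$ Lipschitz maps with $F_2\circ F_1=T$.

* (a) For every $\lambda>1$ there are linear $T_1:X\to Z$, $T_2:Z\to Y$ with $T_2T_1=T$ and $\|T_1\|\,\|T_2\|\le\lambda L_1L_2$.
* (b) If $Z$ has the RNP, then (a) holds with $\lambda=1$.
* (c) In general there are linear $D:X\to Z^{**}$, $\Phi:Z^{**}\to Y$ with $\Phi D=T$, $\|D\|\le L_1$, $\|\Phi\|\le L_2$.

No $C<1$ works: for $X=Y=Z=\mathbb R$ and $T=F_1=F_2=\mathrm{id}$, every linear factorization has $\|T_1\|\,\|T_2\|=1$. Whether $\lambda=1$ is always possible in (a) when $Z$ fails the RNP is not decided here.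

Since linear maps are Lipschitz, (a) shows that for finite dimensional $X,Y$ and separable $Z$ the infimum of $\operatorname{Lip}(F_1)\operatorname{Lip}(F_2)$ over Lipschitz factorizations of $T$ through $Z$ equals the infimum of $\|T_1\|\,\|T_2\|$ over linear ones.

If $X$, $Y$ or $Z$ is $\{0\}$, or if $L_1L_2=0$, then $T=F_2\circ F_1$ is constant, so $T=0$ and zero maps prove everything. From now on these cases are excluded. We keep the identification $X\cong\mathbb R^n$ with Lebesgue measure.

## 3. Where the finite dimensional argument breaks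

Proposition 1 used three features of $Z$: the smoothing of $F_2$ by convolution, the derivative $DF_1(u)$, and the compactness of balls in $\mathcal L(Z,Y)$. The first can be replaced by averaging against a product measure (Section 4). The second is the serious loss: by the curve $\gamma$ above, $F_1$ may have no derivative at any point of an interval.

**The same-scale attempt.** A sensible reaction is to smooth $F_1$ as well. Let $f_k$ be a convolution of $F_1$ at scale $1/k$, and $G_k$ a smoothing of $F_2$ at scale $1/k$. With $A_k(u)=Df_k(u)$ and $B_k(u)=DG_k(f_k(u))$, the maps $g_k=G_k\circ f_k$ still tend to $T$ uniformly and $Dg_k=B_kA_k$. So $B_kA_k\to T$ weakly, and Mazur's lemma gives $\sum_kc^m_kB_k(u)A_k(u)\to T$ at some $u$. Here the argument stops: both factors now depend on $k$, and a convex combination of products through $Z$ need not be a product through $Z$. For instance, the coordinate projections $P_1,P_2$ of $\mathbb R^2$ both factor through $Z=\mathbb R$, while $\frac12(P_1+P_2)$ has rank two and does not.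

What one does get has the shape of Theorem 2. Split $[0,1]$ into intervals $I_k$ of length $c_k$, let $T_1x$ be the step function with value $A_k(u)x$ on $I_k$, and let $T_2h=\sum_kB_k(u)\int_{I_k}h$. Then $\|T_1\|\le L_1$, $\|T_2\|\le L_2$ and $T_2\,i_{\infty,1}T_1=\sum_kc_kB_k(u)A_k(u)$.

**Separating the scales.** In Proposition 1 the convex combination was harmless because the right factor $DF_1(u)$ did not depend on $k$. We imitate this: the right factor is to be $A_i(u)$ at a scale $1/i$ much finer than all scales $1/k$ occurring on the left, and convexity is used only on the left. The operators $A_i(u)$ need not converge as $i\to\infty$. But for one fixed $B\in\mathcal L(Z,Y)$ the products $BA_i(u)$ do converge for a.e. $u$, because they are smoothed derivatives of $BF_1:X\to Y$, a Lipschitz map between finite dimensional spaces.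

Two points need care. First, our $B$ will depend on $u$, while the exceptional null set depends on $B$. This is a real danger: for $F_1:\mathbb R\to C[0,1]$, $F_1(t)(s)=|s-t|$ and $B=\delta_s$ (evaluation at $s$), the function $BF_1(t)=|s-t|$ fails to be differentiable exactly at $t=s$. With the moving choice $B(u)=\delta_u$, $0\le u\le1$, every $u$ is exceptional for its own $B(u)$. The map $u\mapsto\delta_u$ is continuous at each fixed $z\in C[0,1]$, but $\|\delta_u-\delta_v\|=2$ for $u\ne v$, so its range is not norm separable. After averaging, $u\mapsto\int\varphi(w-u)B(w)\,dw$ is norm continuous, and countably many $B$ suffice. Second, with different scales on the two sides the product is no longer the derivative of anything, so its weak convergence to $T$ needs a new proof. The averaging settles this point too: by Fubini it moves from $B$ to $A_i$, and averaging $A_i$ at scale $1/k$ turns it back into $A_k$.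

## 4. Smoothing both maps

**Smoothing $F_1$.** The purpose is to have honest derivatives $A_k$ bounded by $L_1$. Fix $\varphi\in C_c^\infty(X)$ with $\varphi\ge0$, $\int\varphi=1$, supported in the unit ball of $X$. Put $r_k=1/k$, $\varphi_k(x)=r_k^{-n}\varphi(x/r_k)$ and
$$f_k(v)=(\varphi_k*F_1)(v)=\int\varphi_k(v-u)F_1(u)\,du=\int\varphi_k(y)F_1(v-y)\,dy .$$
In the first integral only $\varphi_k$ depends on $v$. Its first order Taylor expansion is uniform, so $f_k:X\to Z$ is $C^1$. The second integral shows that $f_k$ is $L_1$-Lipschitz and that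
$$\|f_k(v)-F_1(v)\|\le\int\varphi_k(y)\|F_1(v-y)-F_1(v)\|\,dy\le L_1r_k .$$
Put $A_k(v)=Df_k(v)\in\mathcal L(X,Z)$. It is norm continuous in $v$, and $\|A_k(v)\|\le L_1$.

**Smoothing $F_2$.** The purpose is directional derivatives everywhere, although $Z$ carries no Lebesgue measure. Let $(d_j)$ be a dense sequence of nonzero vectors in $Z$ and $e_j=2^{-j}d_j/\|d_j\|$, $j\ge1$. Then $\sum_j\|e_j\|\le1$, and $E=\operatorname{span}\{e_j\}$ is dense. Let $P$ be the product on $[-1,1]^{\mathbb N}$ of the uniform probability measures, and with $s=1/k$ put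
$$G_k(z)=\int F_2\Big(z+s\sum_j\theta_je_j\Big)\,dP(\theta).$$
The integrand is continuous in $\theta$, since the series converges uniformly. As $\|\sum_j\theta_je_j\|\le1$, the map $G_k$ is $L_2$-Lipschitz and $\sup\|G_k-F_2\|\le L_2/k$.

**Claim 4.** For all $z,h\in Z$ the limit $DG_k(z)h=\lim_{t\to0}t^{-1}(G_k(z+th)-G_k(z))$ exists. Moreover $DG_k(z)\in\mathcal L(Z,Y)$, $\|DG_k(z)\|\le L_2$, and $z\mapsto DG_k(z)h$ is continuous for each $h$.

*Proof.* **Directions $e_j$.** Fix $j$, write $w'=\sum_{i\ne j}\theta_ie_i$, and let $P'$ be the law of $(\theta_i)_{i\ne j}$. Integrating over $\theta_j$ first, with $\tau=a+s\theta_j$,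
$$G_k(z+ae_j)=\int\frac1{2s}\int_{a-s}^{a+s}F_2(z+sw'+\tau e_j)\,d\tau\,dP' .$$
The inner expression is $C^1$ in $a$ by the fundamental theorem of calculus, and $L_2\|e_j\|$-Lipschitz in $a$. By dominated convergence the derivative of $G_k$ at $z$ in direction $e_j$ exists and equals
$$\frac1{2s}\int\big[F_2(z+sw'+se_j)-F_2(z+sw'-se_j)\big]\,dP',$$
which is Lipschitz in $z$ with constant $L_2/s$.

**Directions in $E$.** For each $M$, the function $(t_1,\dots,t_M)\mapsto G_k(z+\sum_{i\le M}t_ie_i)$ thus has continuous partial derivatives, so it is $C^1$. Hence at every $z$ the directional derivative exists in all directions $h\in E$. It is linear in $h\in E$ and bounded by $L_2\|h\|$. It is continuous in $z$, being a finite combination of the derivatives in directions $e_i$.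

**All directions.** Let $q_t(z,h)=t^{-1}(G_k(z+th)-G_k(z))$. Then $\|q_t(z,h)-q_t(z,h')\|\le L_2\|h-h'\|$. Given $h\in Z$ and $\varepsilon>0$, choose $h'\in E$ with $\|h-h'\|\le\varepsilon$. As $q_t(z,h')$ converges, $q_t(z,h)$ oscillates by at most $2L_2\varepsilon$ in the limit $t\to0$. So the Cauchy criterion holds and the limit exists. Passing to the limit, $\|DG_k(z)h-DG_k(z)h'\|\le L_2\|h-h'\|$ for all $h,h'\in Z$. This gives the norm bound. Linearity extends from the dense subspace $E$ by this estimate, and $z\mapsto DG_k(z)h$ is a uniform limit of the continuous maps $z\mapsto DG_k(z)h_l$ with $E\ni h_l\to h$. $\square$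

**The left factors.** For $w\in X$ put $B_k(w)=DG_k(f_k(w))\in\mathcal L(Z,Y)$. Then $\|B_k(w)\|\le L_2$. The map $(w,z)\mapsto B_k(w)z$ is jointly continuous, since it is continuous in $w$ for fixed $z$ and $L_2$-Lipschitz in $z$. To get norm continuity we average:
$$\tilde B_k(u)z=\int\varphi_k(w-u)\,B_k(w)z\,dw .$$
Then $\tilde B_k(u)\in\mathcal L(Z,Y)$, $\|\tilde B_k(u)\|\le L_2$, and
$$\|\tilde B_k(u)-\tilde B_k(u')\|\le L_2\int|\varphi_k(w-u)-\varphi_k(w-u')|\,dw\longrightarrow0\qquad(u'\to u).$$

**The chain rule at one scale.** We need that $g_k=G_k\circ f_k$ is $C^1$ with derivative $B_kA_k$, although $G_k$ is differentiable only in the sense of Claim 4. Since $f_k(v+tx)=f_k(v)+tA_k(v)x+o(t)$ and $G_k$ is Lipschitz,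
$$g_k(v+tx)=G_k\big(f_k(v)+tA_k(v)x\big)+o(t)=g_k(v)+t\,B_k(v)A_k(v)x+o(t).$$
So $\partial_xg_k(v)=B_k(v)A_k(v)x$. This is continuous in $v$ by the joint continuity above, so $g_k$ is $C^1$. Moreover
$$\|g_k(v)-Tv\|\le\|G_k(f_k(v))-F_2(f_k(v))\|+\|F_2(f_k(v))-F_2(F_1(v))\|\le\frac{L_2+L_1L_2}{k}.\tag{1}$$

## 5. Weak convergence of the two-scale products

Let $Q\subset X$ be an open ball.

**Step 1: for a.e. $u$, the limits $\lim_i\tilde B_k(u)A_i(u)$ exist for all $k$.** First fix $B\in\mathcal L(Z,Y)$. By Rademacher's theorem $BF_1:X\to Y$ is a.e. differentiable, with bounded measurable derivative. Its difference quotients in direction $x$ are bounded by $\|B\|L_1\|x\|$, so we may differentiate $\int\varphi_i(y)BF_1(v-y)\,dy$ under the integral by dominated convergence: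
$$BA_i(u)=D(\varphi_i*BF_1)(u)=\big(\varphi_i*D(BF_1)\big)(u).$$
At a Lebesgue point $u$ of $D(BF_1)$,
$$\|BA_i(u)-D(BF_1)(u)\|\le(\sup\varphi)\,r_i^{-n}\int_{\|y\|\le r_i}\|D(BF_1)(u-y)-D(BF_1)(u)\|\,dy\longrightarrow0 .$$
So $\lim_iBA_i(u)$ exists for a.e. $u$.

Now let $B$ vary. The set $\mathcal K=\{\tilde B_k(u):u\in\overline Q,\ k\ge1\}$ is a countable union of norm compact sets, because each $\tilde B_k$ is norm continuous on the compact set $\overline Q$. So it has a countable norm dense subset $\mathcal K_0$. Outside a single null set of points $u$, the limit $\lim_iBA_i(u)$ exists for all $B\in\mathcal K_0$. Since $\|BA_i(u)-B'A_i(u)\|\le L_1\|B-B'\|$, the sequence $(BA_i(u))_i$ is then Cauchy for every $B\in\mathcal K$. In particular, for a.e. $u\in Q$ and all $k$,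
$$\xi_k(u):=\lim_{i\to\infty}\tilde B_k(u)A_i(u)\in\mathcal L(X,Y)\tag{2}$$
exists. As an a.e. limit of continuous functions $\xi_k$ is measurable, and $\|\xi_k(u)\|\le L_1L_2$.

**Step 2: $\xi_k\to T$ weakly in $L^2(Q;\mathcal L(X,Y))$.** As in Proposition 1, the sequence is bounded and it suffices to show
$$\int\psi\,\xi_kx\,du\longrightarrow\Big(\int\psi\Big)Tx\qquad\text{for all }\psi\in C^1_c(Q),\ x\in X .$$
By dominated convergence, and by Fubini (the map $(w,u)\mapsto B_k(w)A_i(u)x$ is continuous),
$$\int\psi\,\xi_kx\,du=\lim_i\int\psi(u)\tilde B_k(u)A_i(u)x\,du=\lim_i\int B_k(w)\Big[\int\psi(u)\varphi_k(w-u)A_i(u)x\,du\Big]dw.\tag{3}$$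

*Pulling $\psi$ out of the bracket.* Where $\varphi_k(w-u)\ne0$ we have $\|w-u\|\le r_k$, so $|\psi(u)-\psi(w)|\le\operatorname{Lip}(\psi)r_k$. Hence the bracket equals $\psi(w)(\varphi_k*A_ix)(w)$ up to an error of norm at most $\operatorname{Lip}(\psi)\,r_kL_1\|x\|$, uniformly in $i$. Both expressions vanish when $w$ has distance more than $1\ge r_k$ from $\operatorname{supp}\psi$. As $\|B_k(w)\|\le L_2$, the error in the outer integral is $O(r_k)$, with a constant independent of $i$ and $k$.

*Averaging $A_i$ at scale $r_k$ recovers $A_k$.* By Fubini, convolutions with $\varphi_k$ and $\varphi_i$ commute. They also commute with $\partial_x$ on Lipschitz $C^1$ maps, by dominated convergence. So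
$$\varphi_k*A_ix=\varphi_k*\partial_xf_i=\partial_x(\varphi_k*\varphi_i*F_1)=\partial_x(\varphi_i*f_k)=\varphi_i*\partial_xf_k\ \longrightarrow\ \partial_xf_k=A_kx\qquad(i\to\infty)$$
in norm, uniformly on bounded sets, because $\partial_xf_k$ is norm continuous and so uniformly continuous on compact sets.

*Conclusion.* Inserting both facts in (3), and using the chain rule of Section 4 and integration by parts,
$$\int\psi\,\xi_kx\,du=\int\psi\,B_kA_kx\,dw+O(r_k)=\int\psi\,\partial_xg_k\,dw+O(r_k)=-\int g_k\,\partial_x\psi\,dw+O(r_k).$$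
By (1), $g_k\to T$ uniformly, so the right side tends to $-\int(Tw)\,\partial_x\psi(w)\,dw=\big(\int\psi\big)Tx$.

**Step 3: one point, many coarse scales.** By Mazur's lemma there are finite convex combinations $\Xi_m=\sum_kc^m_k\xi_k$ with $\Xi_m\to T$ in $L^2(Q;\mathcal L(X,Y))$. After passing to a subsequence, $\Xi_m\to T$ a.e. on $Q$. Fix $u\in Q$ at which this holds and at which (2) holds for all $k$. Put
$$B_m=\sum_kc^m_k\tilde B_k(u)\in\mathcal L(Z,Y),\qquad\|B_m\|\le L_2 .$$
Here $B_m$, without an argument, is this convex combination. Since the sums are finite, (2) gives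
$$\lim_{i\to\infty}B_mA_i(u)=\Xi_m(u)\ \text{ for each }m,\qquad\lim_{m\to\infty}\Xi_m(u)=T.\tag{4}$$

## 6. From almost factorizations to part (a)

By (4), choose for each $m$ an index $i(m)$ so large that $\|B_mA_{i(m)}(u)-\Xi_m(u)\|\le1/m$. Then $a_m:=A_{i(m)}(u)\in\mathcal L(X,Z)$ and $b_m:=B_m\in\mathcal L(Z,Y)$ satisfy
$$\|a_m\|\le L_1,\qquad\|b_m\|\le L_2,\qquad b_ma_m\longrightarrow T .$$
Each $b_ma_m$ is a product through $Z$ itself. But now both factors move with $m$, and $(a_m)$ need not have a limit in $\mathcal L(X,Z)$, so compactness does not finish the proof. Instead we repair one late product. The correction to $b_m$ has to undo $a_m$ on $Z$, which is possible with a uniform bound only in directions where $a_m$ does not degenerate. In the other directions $T$ vanishes.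

**Lemma 5.** Let $a_m\in\mathcal L(X,Z)$, $b_m\in\mathcal L(Z,Y)$ with $\|a_m\|\le L_1$, $\|b_m\|\le L_2$ and $b_ma_m\to T$. Then for every $\delta>0$ there are $T_1\in\mathcal L(X,Z)$, $T_2\in\mathcal L(Z,Y)$ with $T_2T_1=T$, $\|T_1\|\le L_1+\delta$, $\|T_2\|\le L_2+\delta$.

*Proof.* **Split $X$ into degenerate and nondegenerate directions.** The functions $x\mapsto\|a_mx\|$ are $L_1$-Lipschitz and bounded by $L_1$ on the compact unit ball of $X$. By Arzelà–Ascoli we may pass to a subsequence along which they converge uniformly on the unit ball. By homogeneity $\|a_mx\|\to p(x)$ for every $x\in X$, and $p$ is a seminorm. Let $N=\ker p$, a linear subspace, let $M$ be a complement of $N$, and let $\pi:X\to M$ be the projection along $N$. Three facts follow.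

* For $x\in N$, $\|b_ma_mx\|\le L_2\|a_mx\|\to0$, so $Tx=0$. Hence $T=T\pi$.
* Since $a_m\to0$ uniformly on the unit ball of $N$, we have $\|a_m-a_m\pi\|=\|a_m(I-\pi)\|\to0$.
* $p$ is a norm on $M$, so by compactness there is $c>0$ with $p(x)\ge2c\|x\|$ on $M$. By uniform convergence $\|a_mx\|\ge c\|x\|$ for all $x\in M$ and all large $m$.

**Build uniformly bounded left inverses of $a_m|_M$.** Let $x_1,\dots,x_d$ be a basis of $M$ with coordinate functionals $x_l^*\in M^*$. For large $m$ the functional $x_l^*\circ(a_m|_M)^{-1}$ on $a_m(M)\subset Z$ has norm at most $\|x_l^*\|/c$. Extend it by Hahn–Banach to $\zeta_{l,m}\in Z^*$ with the same bound, and put $\tau_mz=\sum_l\zeta_{l,m}(z)x_l$. Then $\tau_m:Z\to M$ satisfies $\tau_ma_mx=x$ for $x\in M$, and $\|\tau_m\|\le c^{-1}\sum_l\|x_l^*\|\,\|x_l\|$, a bound independent of $m$. If $M=\{0\}$, put $\tau_m=0$.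

**Correct the error.** Put $R_m=T-b_ma_m\pi=(T-b_ma_m)\pi$. Then $\|R_m\|\to0$ and $R_m\pi=R_m$. Set
$$T_1=a_m\pi,\qquad T_2=b_m+R_m\tau_m .$$
Since $\tau_ma_m\pi=\pi$,
$$T_2T_1=b_ma_m\pi+R_m\tau_ma_m\pi=b_ma_m\pi+R_m\pi=b_ma_m\pi+R_m=T .$$
Finally $\|T_1\|\le L_1+\|a_m(I-\pi)\|$ and $\|T_2\|\le L_2+\|R_m\|\,\|\tau_m\|$. For large $m$ these are at most $L_1+\delta$ and $L_2+\delta$. $\square$

*Proof of Theorem 3(a).* Let $\lambda>1$. As $L_1L_2>0$, we can choose $\delta>0$ with $(L_1+\delta)(L_2+\delta)\le\lambda L_1L_2$, and apply Lemma 5 to the $a_m,b_m$ above. $\blacksquare$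

## 7. No loss in the constant: RNP targets and the bidual

If the fine-scale derivatives $A_i(u)$ have a limit, we can put it on the right and use compactness on the left, as in Proposition 1. The RNP gives a norm limit in $Z$. In general there is only a weak$^*$ cluster point in $Z^{**}$.

*Proof of Theorem 3(b).* **Step 1: $A_i(u)$ converges for a.e. $u$.** Fix $x$ in a basis of $X$. Consider the set of $v$ at which $\partial_xF_1(v)=\lim_{t\to0}t^{-1}(F_1(v+tx)-F_1(v))$ exists. Since the quotient is continuous in $v$ and in $t\ne0$, the Cauchy criterion over rational $t$ decides existence, so this set is Borel. By the RNP, on each line parallel to $x$ the limit exists almost everywhere, so by Fubini the complement is null. The function $\partial_xF_1$ is bounded by $L_1\|x\|$. As an a.e. limit of the continuous maps $v\mapsto l\,(F_1(v+x/l)-F_1(v))$, $l\to\infty$, it is strongly measurable. Differentiating $\int\varphi_i(y)F_1(v-y)\,dy$ under the integral by dominated convergence,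
$$A_i(u)x=(\varphi_i*\partial_xF_1)(u).$$
By the estimate of Section 5, Step 1, this converges in norm to $\partial_xF_1(u)$ at each Lebesgue point of $\partial_xF_1$. Almost every $u$ is such a point, also for functions with values in the separable space $Z$: apply the scalar Lebesgue theorem to $\|\partial_xF_1-z\|$ for all $z$ in a countable dense subset of $Z$, and approximate $\partial_xF_1(u)$ by such $z$.

**Step 2: pass to the limit on both sides.** Choose $u$ in Step 3 of Section 5 with this additional property for all $x$ in the basis. Then $A_i(u)\to D$ in norm for some $D\in\mathcal L(X,Z)$ with $\|D\|\le L_1$, and (4) gives $B_mD=\Xi_m(u)\to T$. Since $\dim Y<\infty$, the linear maps $Z\to Y$ of norm at most $L_2$ form a compact set for pointwise convergence: by Tychonoff they are a closed subset of a product of compact balls $\{y:\|y\|\le L_2\|z\|\}$, $z\in Z$. Let $T_2$ be a cluster point of $(B_m)$ in it. For each $x$, $T_2Dx$ is a cluster point of the sequence $(B_mDx)$, which converges to $Tx$. So $T_2D=T$, and $T_1=D$, $T_2$ satisfy $\|T_1\|\,\|T_2\|\le L_1L_2$.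 $\blacksquare$

*Proof of Theorem 3(c).* Keep the point $u$ from Step 3 of Section 5, and regard $A_i(u)$ as a map into $Z^{**}$.

**Step 1: a limit of $A_i(u)$ in the bidual.** By Banach–Alaoglu and Tychonoff, the linear maps $X\to Z^{**}$ of norm at most $L_1$ form a compact set for the point-weak$^*$ topology. Let $D$ be a cluster point of $(A_i(u))_i$ in it. Since $\dim Y<\infty$, each $B_m^{**}:Z^{**}\to Y^{**}=Y$ is weak$^*$-to-norm continuous. So for each $x$ the map $S\mapsto B_m^{**}Sx$ is continuous on this compact set, and $B_m^{**}Dx$ is a cluster point of the sequence $(B_mA_i(u)x)_i$. By (4) that sequence converges to $\Xi_m(u)x$. Hence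
$$B_m^{**}D=\Xi_m(u)\longrightarrow T .$$

**Step 2: a limit of the left factors.** As in (b), the linear maps $Z^{**}\to Y$ of norm at most $L_2$ form a compact set for pointwise convergence. Let $\Phi$ be a cluster point of $(B_m^{**})_m$ in it. For each $x$, $\Phi Dx$ is a cluster point of $(B_m^{**}Dx)_m$, which converges to $Tx$. Thus $\Phi D=T$, $\|D\|\le L_1$ and $\|\Phi\|\le L_2$. $\blacksquare$
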